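\title{Countable networks and a game on neighborhood assignments}


\begin{abstract}
In the games $G(X)$ and $G'(X)$ on a regular space $X$, the player SET fixes a neighborhood assignment and then shrinks a set of points, while the player POINT picks points from these sets and tries to cover what survives by the neighborhoods of the points picked. POINT has a winning strategy whenever $X$ has a countable network. We show that the converse is independent of ZFC, for both games. In ZFC, POINT has a winning strategy exactly when each neighborhood assignment separately admits a countable network. The converse then holds under the Continuum Hypothesis and in Cohen extensions of models of GCH. It fails if there is a $(\kappa,\lambda)$-gap of subsets of $\omega$ with $\omega<\kappa<\lambda$ regular, and such a gap can be added by ccc forcing. Both answers are consistent with $\mathfrak c=\omega_2$.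
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The games and the question}

Throughout the paper a \emph{space} is a regular $T_1$ topological space. A \emph{neighborhood assignment} on a set $D\subseteq X$ is a family $\{U_x:x\in D\}$ of open subsets of $X$ with $x\in U_x$ for each $x\in D$. A family $\mathcal F$ of subsets of $X$ is a \emph{network at the point $x$} if for every open $U\ni x$ there is $F\in\mathcal F$ with $x\in F\subseteq U$, and it is a \emph{network for $X$} if it is a network at every point. A network is thus a base whose members need not be open. The singletons form a network, so every countable space has a countable network.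

The games $G(X)$ and $G'(X)$ have two players, SET and POINT, and the same rules. In inning $0$, SET plays a set $D_0\subseteq X$ together with a neighborhood assignment $\{U_x:x\in D_0\}$, which stays fixed for the rest of the play, and POINT answers with a point $x_0\in D_0$. In inning $n\ge1$, SET plays $D_n\subseteq D_{n-1}$ and POINT answers with $x_n\in D_n$. Put $D=\bigcap_{n\in\omega}D_n$. Then
\begin{align*}
\text{POINT wins the play in }G(X)\quad&\text{if}\quad \textstyle\bigcup_{n\in\omega}U_{x_n}\supseteq\bigcup_{x\in D}U_x,\\
\text{POINT wins the play in }G'(X)\quad&\text{if}\quad \textstyle\bigcup_{n\in\omega}U_{x_n}\supseteq D,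
\end{align*}
and otherwise SET wins. If SET plays $D_n=\emptyset$, the play ends, $D=\emptyset$, and POINT wins. A \emph{strategy} for a player prescribes each move as a function of the opponent's moves so far; it is \emph{winning} if the player wins every play in which he follows it. Since $D\subseteq\bigcup_{x\in D}U_x$, a play won by POINT in $G(X)$ is won by POINT in $G'(X)$; so $G'(X)$ is the easier game for POINT.

To win $G'(X)$, SET must keep some point in all the sets $D_n$ and out of all the neighborhoods $U_{x_n}$. To win $G(X)$, it is enough that some point $z$ outside all $U_{x_n}$ lies in $U_x$ for a surviving point $x$. Three examples show what decides the outcome.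

\begin{example}\label{ex:first}
(a) Let $X$ be uncountable and discrete. SET plays $D_0=X$, $U_x=\{x\}$ and $D_{n+1}=D_n\setminus\{x_n\}$. Then $D=X\setminus\{x_n:n\in\omega\}$ is nonempty and disjoint from every $U_{x_n}$, so SET wins both games.

(b) Let $X$ be the Sorgenfrey line, that is, $\mathbb R$ with the intervals $[s,t)$ as a base. SET plays $D_0=(0,1)$ and $U_x=[x,\infty)$. If $D_n=(s,t)$ and POINT has answered $x_n$, SET plays $D_{n+1}=(s',t')$ with $s<s'<t'<x_n$. Since $[s',t']\subseteq(s,t)$, the set $D$ is nonempty, and each of its points is smaller than every $x_n$. Again SET wins both games.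

(c) Let $X=\{z_n:n\in\omega\}$ be countable. In inning $n$ POINT plays some $x_n\in D_n$ with $z_n\in U_{x_n}$ if there is one. If $z_n\in U_x$ for some $x\in D$, then $x\in D_n$ was available in inning $n$, so $z_n\in U_{x_n}$. POINT wins both games.
\end{example}

Two general facts are known. If $X$ has a countable network, then POINT has a winning strategy in $G(X)$; the strategy is that of Example~\ref{ex:first}(c) with the members of the network in place of the points $z_n$ (see Lemma~\ref{lem:easy}). And if SET has no winning strategy in $G(X)$ or in $G'(X)$, then $X$ is hereditarily Lindel\"of and hereditarily a D-space; here a D-space is a $T_1$ space $X$ such that for every neighborhood assignment $\{U_x:x\in X\}$ there is a closed discrete $E\subseteq X$ with $X=\bigcup_{x\in E}U_x$. The following question is posed, and left open, in~\cite{game}.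

\medskip
\noindent\textbf{Question.} \emph{If POINT has a winning strategy in $G(X)$ or $G'(X)$, does it follow that $X$ has a countable network?}
\medskip

The examples suggest the answer yes. The spaces in (a) and (b) have no countable network, and in both cases a single neighborhood assignment is responsible: the relation $x\in F\subseteq U_x$ forces $F=\{x\}$ in (a) and $x=\min F$ in (b), so that distinct points need distinct sets $F$. That same assignment is the one with which SET wins. One is led to guess that the absence of a countable network is always witnessed by one assignment. Whether this is so depends on the axioms of set theory.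

\subsection{Results}

We write $\mathfrak c=2^\omega$.

\begin{theorem}\label{thm:main}
Assume that ZFC is consistent. For each of the games $G$ and $G'$, ZFC neither proves nor refutes that every space on which POINT has a winning strategy has a countable network. Each of the two answers to the Question is consistent with $\mathfrak c=\omega_2$.
\end{theorem}

The first step removes the games from the problem. Consider the following two properties of a space $X$.
\begin{itemize}
\item[(N)] For every neighborhood assignment $\{U_x:x\in X\}$ there is a countable family $\mathcal F$ of subsets of $X$ such that for all $x\in X$ and $z\in U_x$ there is $F\in\mathcal F$ with $z\in F\subseteq U_x$.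
\item[(N$'$)] For every neighborhood assignment $\{U_x:x\in X\}$ there is a countable family $\mathcal F$ of subsets of $X$ such that for every $x\in X$ there is $F\in\mathcal F$ with $x\in F\subseteq U_x$.
\end{itemize}
A countable network witnesses (N) for every assignment, and (N) implies (N$'$) by taking $z=x$.

\begin{theorem}\label{thm:char}
POINT has a winning strategy in $G(X)$ if and only if $X$ satisfies \textup{(N)}, and in $G'(X)$ if and only if $X$ satisfies \textup{(N$'$)}. The families $\mathcal F$ can then be taken to consist of closed sets.
\end{theorem}

A countable network is one family that serves all assignments, while (N) and (N$'$) let the family depend on the assignment. So the Question asks whether two quantifiers can be exchanged, and there is an evident way to try. If no countable family $\mathcal F$ is a network, choose for each $\mathcal F$ a point $x_{\mathcal F}$ and a neighborhood of it witnessing the failure. If the points $x_{\mathcal F}$ can be chosen distinct, these neighborhoods combine into one assignment for which no $\mathcal F$ works. The argument needs as many bad points as there are families to defeat. Under the Continuum Hypothesis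 there are enough.

\begin{theorem}\label{thm:ch}
Assume CH. If POINT has a winning strategy in $G(X)$ or $G'(X)$, then $X$ has a countable network.
\end{theorem}

When $X$ has fewer than $\mathfrak c$ points the count breaks down, and a counterexample can be read off from a gap. For $A,B\subseteq\omega$ write $A\subseteq^*B$ if $A\setminus B$ is finite. Let $\kappa,\lambda$ be infinite regular cardinals. A \emph{$(\kappa,\lambda)$-gap} consists of sets $A_\alpha\subseteq\omega$ $(\alpha<\kappa)$ and $B_\xi\subseteq\omega$ $(\xi<\lambda)$ with
\begin{equation}\label{eq:pregap}
A_\alpha\subseteq^*A_\beta\subseteq^*B_\eta\subseteq^*B_\xi\qquad\text{whenever }\alpha<\beta<\kappa\text{ and }\xi<\eta<\lambda,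
\end{equation}
such that no $C\subseteq\omega$ \emph{fills} it, that is, satisfies $A_\alpha\subseteq^*C\subseteq^*B_\xi$ for all $\alpha<\kappa$ and $\xi<\lambda$.

\begin{theorem}\label{thm:gap}
If there is a $(\kappa,\lambda)$-gap with $\omega<\kappa<\lambda$ regular, then there is a zero-dimensional Hausdorff space $X$ with $|X|=\kappa$ such that POINT has a winning strategy in $G(X)$, hence in $G'(X)$, and $X$ has no countable network.
\end{theorem}

\begin{theorem}\label{thm:force}
For regular uncountable $\kappa<\lambda$ there is a ccc forcing adding a $(\kappa,\lambda)$-gap. So over a model of GCH, with $\kappa=\omega_1$ and $\lambda=\omega_2$, the answer to the Question is no for both games in an extension with $\mathfrak c=\omega_2$.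
\end{theorem}

The failure of CH does not decide the Question either.

\begin{theorem}\label{thm:cohen}
If GCH holds in $V$ and $\Gamma$ is generic over $V$ for adding $\mu$ Cohen reals, where $\mu$ is any uncountable cardinal, then in $V[\Gamma]$ the answer to the Question is yes for both games. So the answer yes is consistent with $\mathfrak c=\omega_2$, and with $\mathfrak c$ arbitrarily large.
\end{theorem}

Theorem~\ref{thm:main} follows from these results. If ZFC is consistent, then so is ZFC${}+{}$GCH. In a model of GCH the answer is yes for both games by Theorem~\ref{thm:ch}. Theorem~\ref{thm:force} gives an extension in which the answer is no and $\mathfrak c=\omega_2$, and Theorem~\ref{thm:cohen} gives one in which the answer is yes and $\mathfrak c=\omega_2$.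

Theorem~\ref{thm:char} is proved in Section~\ref{sec:strategies}, Theorem~\ref{thm:ch} in Section~\ref{sec:ch}, Theorem~\ref{thm:gap} in Section~\ref{sec:gaps}, Theorem~\ref{thm:force} in Section~\ref{sec:forcing} and Theorem~\ref{thm:cohen} in Section~\ref{sec:cohen}. Along the way we locate in ZFC where a counterexample can live: Theorem~\ref{thm:small} confines the failure to fewer than $\mathfrak c$ points, and Section~\ref{sec:large} treats spaces of size $\mathfrak c$, where the two games part company. Theorems~\ref{thm:char}, \ref{thm:gap}, \ref{thm:small}, \ref{thm:large} and~\ref{thm:differ} are theorems of ZFC. We write $\overline A$ for the closure of $A$.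

\section{Winning strategies and networks for one assignment}\label{sec:strategies}

\subsection{The easy direction and the hereditary Lindel\"of property}

\begin{lemma}\label{lem:easy}
If $X$ satisfies \textup{(N)}, POINT has a winning strategy in $G(X)$. If $X$ satisfies \textup{(N$'$)}, POINT has a winning strategy in $G'(X)$.
\end{lemma}

\begin{proof}
Let SET play $D_0\ne\emptyset$ and $\{U_x:x\in D_0\}$. Put $U_x=X$ for $x\notin D_0$, and let $\mathcal F=\{F_n:n\in\omega\}$, listed with repetitions if it is finite, be given by (N) (respectively (N$'$)) for this assignment. In inning $n$ POINT plays some $x_n\in D_n$ with $F_n\subseteq U_{x_n}$ if there is one, and an arbitrary point of $D_n$ otherwise. Let $x\in D$ and $z\in U_x$ (respectively $z=x$). There is $n$ with $z\in F_n\subseteq U_x$. Since $x\in D_n$, a suitable point existed in inning $n$, and therefore $z\in F_n\subseteq U_{x_n}$.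
\end{proof}

For the converse we must extract a countable family from a strategy, and the source of countability is the hereditary Lindel\"of property. Recall that $X$ is \emph{hereditarily Lindel\"of} if every subspace of $X$ is Lindel\"of. We use it in the following forms.

\begin{lemma}\label{lem:HL}
For a space $X$ the following are equivalent.
\begin{itemize}
\item[(i)] $X$ is hereditarily Lindel\"of.
\item[(ii)] Every family of open sets has a countable subfamily with the same union; equivalently, every family of closed sets has a countable subfamily with the same intersection.
\item[(iii)] There is no strictly increasing sequence $\langle O_\alpha:\alpha<\omega_1\rangle$ of open sets.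
\end{itemize}
In such a space every family of closed sets that is well-ordered by $\supseteq$ is countable.
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii): the union of the family is a Lindel\"of subspace covered by the family. (ii)$\Rightarrow$(i): an open cover of a subspace $Y$ consists of traces on $Y$ of open subsets of $X$, and countably many of these open sets have the same union as all of them. (ii)$\Rightarrow$(iii): countably many of the $O_\alpha$ are contained in a single $O_\gamma\subsetneq O_{\gamma+1}$, so their union is too small. (iii)$\Rightarrow$(ii): if no countable subfamily of $\mathcal U$ has union $\bigcup\mathcal U$, choose recursively $U_\alpha\in\mathcal U$ with $U_\alpha\not\subseteq O_\alpha:=\bigcup_{\beta<\alpha}U_\beta$ for $\alpha<\omega_1$; the sets $O_\alpha$ increase strictly. Finally, the complements of the first $\omega_1$ members of an uncountable family of closed sets well-ordered by $\supseteq$ would violate (iii).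
\end{proof}

The next lemma is part of the known fact quoted in the introduction; we include the proof, which generalizes Example~\ref{ex:first}(a).

\begin{lemma}\label{lem:winHL}
If POINT has a winning strategy in $G(X)$ or $G'(X)$, then $X$ is hereditarily Lindel\"of.
\end{lemma}

\begin{proof}
Suppose that $\langle O_\alpha:\alpha<\omega_1\rangle$ is a strictly increasing sequence of open sets. We describe how SET wins every play of $G'(X)$, hence of $G(X)$. Choose $y_\alpha\in O_{\alpha+1}\setminus O_\alpha$ and put $U_{y_\alpha}=O_{\alpha+1}$. If $\beta>\alpha$, then $O_{\alpha+1}\subseteq O_\beta$, so $y_\beta\notin U_{y_\alpha}$. SET plays $D_0=\{y_\alpha:\alpha<\omega_1\}$ with this assignment and, after POINT has played $y_{\alpha_n}$, plays $D_{n+1}=\{y_\beta\in D_n:\beta>\alpha_n\}$. Then $D=\{y_\beta:\beta>\alpha_n\text{ for all }n\}$ is nonempty because $\sup_n\alpha_n<\omega_1$, and no point of $D$ lies in any $U_{y_{\alpha_n}}$.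
\end{proof}

\subsection{The case of one inning}\label{sub:one}

The idea of the converse is visible when POINT can win with a single move. Fix an assignment $\{U_x:x\in X\}$ on a hereditarily Lindel\"of space, and suppose that a rule $\sigma$ gives, for each nonempty $D\subseteq X$, a point $\sigma(D)\in D$ with $D\subseteq U_{\sigma(D)}$. Let the rule enumerate the space: $y_0=\sigma(X)$, $y_1=\sigma(X\setminus\{y_0\})$, and in general $y_\xi=\sigma(X\setminus\{y_\eta:\eta<\xi\})$, until $X$ is exhausted. Each $U_{y_\eta}$ contains all $y_\xi$ with $\xi\ge\eta$. Hence
\[
y_\xi\in K_\xi:=\bigcap_{\eta\le\xi}\overline{U_{y_\eta}}\subseteq\overline{U_{y_\xi}}.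
\]
The sets $K_\xi$ are closed and decrease with $\xi$, so by Lemma~\ref{lem:HL} there are only countably many of them. They form a family as in (N$'$), except that $\overline{U_x}$ stands in place of $U_x$.

Two features persist in the general proof. We intersect closures and not the sets $U_{y_\eta}$ themselves, because Lemma~\ref{lem:HL} bounds decreasing chains of closed sets; regularity will remove the closures afterwards. And the hereditary Lindel\"of property cannot be dropped: on the discrete space $\omega_1$ with $U_\alpha=[\alpha,\omega_1)$ the rule $\sigma(D)=\min D$ wins in one move, yet $\alpha\in F\subseteq U_\alpha$ forces $\alpha=\min F$, so no countable family works for this assignment.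

For a general strategy a point $x=y_\zeta$ may lie outside $K_\zeta$. Then there is a first $\xi\le\zeta$ with $x\notin\overline{U_{y_\xi}}$, and the move $X\setminus\{y_\eta:\eta<\xi\}$ is good for SET: it keeps $x$, and it draws the answer $y_\xi$, whose neighborhood misses $x$. At such a $\xi$ the chain of closed sets drops strictly, so only countably many moves arise in this way, however many points $x$ there are. Repeating the construction after each of these moves produces a countable tree of positions. A point missed by all the closed sets attached to the tree yields a branch along which SET wins.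

\subsection{From a strategy to a countable family of closed sets}

\begin{lemma}\label{lem:key}
Let $\{U_x:x\in X\}$ be a neighborhood assignment.
\begin{itemize}
\item[(a)] If POINT has a winning strategy in $G'(X)$, there is a countable family $\mathcal F$ of closed sets such that for every $x\in X$ there is $F\in\mathcal F$ with $x\in F\subseteq\overline{U_x}$.
\item[(b)] If POINT has a winning strategy in $G(X)$, there is a countable family $\mathcal F$ of closed sets such that for all $x\in X$ and $z\in U_x$ there is $F\in\mathcal F$ with $z\in F\subseteq\overline{U_x}$.
\end{itemize}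
\end{lemma}

\begin{proof}
We prove both parts at once. Let $\sigma$ be the winning strategy, and call a pair $(z,x)$ \emph{relevant} if $z=x$ in case (a), and if $z\in U_x$ in case (b). By Lemma~\ref{lem:winHL}, $X$ is hereditarily Lindel\"of.

We consider only plays in which SET uses the given assignment, restricted to $D_0$, and POINT follows $\sigma$. Such a play is determined by the sets that SET plays. A \emph{position} is a finite sequence $p=(D_0,\dots,D_{n-1})$ of nonempty subsets of $X$ with $D_0\supseteq\dots\supseteq D_{n-1}$. For $p\neq\emptyset$ let $D_p=D_{n-1}$ and let $\sigma(p)\in D_p$ be POINT's last answer; let $D_\emptyset=X$. For a nonempty $D\subseteq D_p$, let $p^\frown D$ be the position $p$ extended by $D$.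

\emph{The enumeration at a position.} Given $p$, define recursively
\[
D^p_\xi=D_p\setminus\{y^p_\eta:\eta<\xi\},\qquad y^p_\xi=\sigma(p^\frown D^p_\xi)\in D^p_\xi,
\]
as long as $D^p_\xi\ne\emptyset$. The points $y^p_\xi$ are distinct, so the recursion stops at some ordinal $\theta_p$. Then $\{y^p_\xi:\xi<\theta_p\}$ enumerates $D_p$ without repetition, and $y^p_\zeta\in D^p_\xi$ if and only if $\xi\le\zeta$. For $\xi<\theta_p$ put
\[
K^p_\xi=\bigcap_{\eta\le\xi}\overline{U_{y^p_\eta}},\qquad K^p_{<\xi}=\bigcap_{\eta<\xi}\overline{U_{y^p_\eta}}\quad(K^p_{<0}=X),
\]
and let $J_p=\{\xi<\theta_p:K^p_\xi\ne K^p_{<\xi}\}$ be the set of stages at which the chain drops. The family $\{K^p_\xi:\xi<\theta_p\}$ consists of closed sets and is well-ordered by $\supseteq$, so it is countable by Lemma~\ref{lem:HL}. If $\xi<\xi'$ are in $J_p$, then $K^p_{\xi'}\subsetneq K^p_{<\xi'}\subseteq K^p_\xi$; so $\xi\mapsto K^p_\xi$ is injective on $J_p$, and $J_p$ is countable.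

\emph{The tree.} Let $T$ be the smallest set of positions that contains $\emptyset$ and contains $p^\frown D^p_\xi$ whenever $p\in T$ and $\xi\in J_p$. By induction on $n$, $T$ has countably many members of length $n$. So $T$ is countable, and so is
\[
\mathcal F=\{K^p_\xi:p\in T,\ \xi<\theta_p\}.
\]

\emph{The family $\mathcal F$ works.} Suppose that $(z,x)$ is relevant and no $F\in\mathcal F$ satisfies $z\in F\subseteq\overline{U_x}$. We build positions $p_0=\emptyset,p_1,p_2,\dots$ in $T$, each extending the previous one by one move, such that $x\in D_{p_n}$ for all $n$ and $z\notin U_{\sigma(p_n)}$ for $n\ge1$. Let $p=p_n$ be given. As $x\in D_p$, we have $x=y^p_\zeta$ for some $\zeta<\theta_p$. Now $K^p_\zeta\in\mathcal F$ and $K^p_\zeta\subseteq\overline{U_x}$, so $z\notin K^p_\zeta$. Let $\xi\le\zeta$ be least with $z\notin\overline{U_{y^p_\xi}}$. Then $z\in K^p_{<\xi}\setminus K^p_\xi$, so $\xi\in J_p$ and $p_{n+1}:=p^\frown D^p_\xi$ belongs to $T$. Since $\xi\le\zeta$, we have $x\in D^p_\xi=D_{p_{n+1}}$; and $\sigma(p_{n+1})=y^p_\xi$, so $z\notin U_{\sigma(p_{n+1})}$.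

The positions $p_n$ form an infinite play according to $\sigma$ in which $x\in D$ and $z\notin\bigcup_nU_{x_n}$. In case (a), $z=x\in D$. In case (b), $z\in U_x\subseteq\bigcup_{x'\in D}U_{x'}$. Either way POINT has lost, although $\sigma$ is winning.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
One direction is Lemma~\ref{lem:easy}. For the other, let $\{U_x:x\in X\}$ be a neighborhood assignment; we find a family of closed sets as in (N$'$) or (N). This also gives the last sentence of the theorem.

Suppose that POINT has a winning strategy in $G'(X)$. By regularity choose open $W_x\ni x$ with $\overline{W_x}\subseteq U_x$, and apply Lemma~\ref{lem:key}(a) to $\{W_x:x\in X\}$.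

Suppose that POINT has a winning strategy in $G(X)$. One shrinking is no longer enough, since all points of $U_x$ must be served; we exhaust $U_x$ by countably many shrinkings. By regularity $U_x$ is the union of the open sets whose closures lie in $U_x$, and by Lemmas~\ref{lem:winHL} and~\ref{lem:HL} it is the union of countably many of them, $O^0_x,O^1_x,\dots$, which we list so that $x\in O^0_x$. Put $W^k_x=O^0_x\cup\dots\cup O^k_x$. Then $x\in W^k_x$, $\overline{W^k_x}\subseteq U_x$ and $U_x=\bigcup_kW^k_x$. Let $\mathcal F_k$ be given by Lemma~\ref{lem:key}(b) for the assignment $\{W^k_x:x\in X\}$, and let $\mathcal F=\bigcup_k\mathcal F_k$. If $z\in U_x$, then $z\in W^k_x$ for some $k$, so $z\in F\subseteq\overline{W^k_x}\subseteq U_x$ for some $F\in\mathcal F_k$.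
\end{proof}

\subsection{Subspaces, unions and cardinality}

From now on we work with (N) and (N$'$). Subspaces of regular $T_1$ spaces are regular $T_1$, so the following makes sense.

\begin{lemma}\label{lem:perm}
\begin{itemize}
\item[(a)] Property \textup{(N$'$)} passes to subspaces.
\item[(b)] If $X=\bigcup_{k\in\omega}X_k$ and each subspace $X_k$ satisfies \textup{(N$'$)}, then so does $X$.
\item[(c)] If $X=\bigcup_{k\in\omega}X_k$ and for each $k$ some countable family is a network for the subspace $X_k$, or a network in $X$ at each point of $X_k$, then $X$ has a countable network.
\end{itemize}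
\end{lemma}

\begin{proof}
(a) An assignment on the subspace $Y$ has the form $\{U_y\cap Y:y\in Y\}$ with $U_y$ open in $X$. Put $U_x=X$ for $x\notin Y$, take $\mathcal F$ from (N$'$) for $X$, and use $\{F\cap Y:F\in\mathcal F\}$. (b) Given $\{U_x:x\in X\}$, apply (N$'$) in $X_k$ to $\{U_x\cap X_k:x\in X_k\}$ and take the union of the families obtained. (c) The union of the countable families works: if $x\in X_k$ and $U\ni x$ is open in $X$, the $k$th family has a member $F$ with $x\in F\subseteq U\cap X_k$ or $x\in F\subseteq U$.
\end{proof}

To diagonalize against countable families of closed sets we need to know how many there are.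

\begin{lemma}\label{lem:size}
If $X$ satisfies \textup{(N$'$)}, then $X$ is hereditarily Lindel\"of and hereditarily separable, $X$ has at most $\mathfrak c$ open sets, and $|X|\le\mathfrak c$.
\end{lemma}

\begin{proof}
The space is hereditarily Lindel\"of by Lemmas~\ref{lem:easy} and~\ref{lem:winHL}. Suppose that $Y\subseteq X$ is not separable. Choose recursively $y_\alpha\in Y\setminus\overline{\{y_\beta:\beta<\alpha\}}$ for $\alpha<\omega_1$, put $U_{y_\alpha}=X\setminus\overline{\{y_\beta:\beta<\alpha\}}$, and put $U_x=X$ for all other $x$. By (N$'$) there are $\beta<\alpha$ and a single set $F$ with $y_\beta\in F\subseteq U_{y_\beta}$ and $y_\alpha\in F\subseteq U_{y_\alpha}$. Then $y_\beta\in U_{y_\alpha}$, contrary to the definition of $U_{y_\alpha}$.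

Fix a countable dense set $E\subseteq X$. An open set is \emph{regular open} if it is the interior of its closure. These sets form a base: if $x\in W\subseteq\overline W\subseteq U$ with $W,U$ open, the interior of $\overline W$ is a regular open set between $\{x\}$ and $U$. For open $U$ we have $\overline{U\cap E}=\overline U$, so a regular open $U$ is determined by $U\cap E$. Hence there is a base of size at most $\mathfrak c$. By Lemma~\ref{lem:HL} every open set is a union of countably many basic sets, so there are at most $\mathfrak c^\omega=\mathfrak c$ open sets. The complements of points are distinct open sets, so $|X|\le\mathfrak c$.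
\end{proof}

\section{Diagonalization and the Continuum Hypothesis}\label{sec:ch}

We carry out the diagonal argument sketched in the introduction. There may be $2^{|X|}$ countable families of arbitrary subsets of $X$, too many to defeat with $|X|$ points. This is where the last sentence of Theorem~\ref{thm:char} matters: only families of closed sets have to be considered, and there are at most $\mathfrak c$ of them.

\begin{theorem}\label{thm:small}
If POINT has a winning strategy in $G'(X)$, then there are $Z\subseteq X$ with $|Z|<\mathfrak c$ and a countable family of closed sets that is a network at every point of $X\setminus Z$.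
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:char} and Lemma~\ref{lem:size}, $X$ has at most $\mathfrak c$ closed sets, hence at most $\mathfrak c^\omega=\mathfrak c$ countable families of closed sets. List these as $\langle\mathcal F_\gamma:\gamma<\nu\rangle$ with $\nu\le\mathfrak c$. Let $Z_\gamma$ be the set of points at which $\mathcal F_\gamma$ is not a network. We must show that $|Z_\gamma|<\mathfrak c$ for some $\gamma$.

Suppose that $|Z_\gamma|\ge\mathfrak c$ for all $\gamma$. Choose recursively $x_\gamma\in Z_\gamma\setminus\{x_\beta:\beta<\gamma\}$; this is possible because fewer than $\mathfrak c$ points have been chosen before stage $\gamma$. Let $U_{x_\gamma}$ be an open neighborhood of $x_\gamma$ such that no $F\in\mathcal F_\gamma$ satisfies $x_\gamma\in F\subseteq U_{x_\gamma}$, and put $U_x=X$ for all other $x$. By Theorem~\ref{thm:char} some countable family of closed sets is as in (N$'$) for this assignment. It equals some $\mathcal F_\gamma$, and then some $F\in\mathcal F_\gamma$ satisfies $x_\gamma\in F\subseteq U_{x_\gamma}$, a contradiction.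
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
A winning strategy in either game is winning in $G'(X)$. Take $Z$ and a family $\mathcal F$ as in Theorem~\ref{thm:small}. Under CH the set $Z$ is countable, so $\mathcal F\cup\{\{z\}:z\in Z\}$ is a countable network for $X$.
\end{proof}

\begin{remark}\label{rem:small}
If $X$ satisfies (N$'$) and has no countable network, then the same is true of the subspace $Z$ from Theorem~\ref{thm:small}, by parts (a) and (c) of Lemma~\ref{lem:perm}. So every counterexample for $G'$ contains one of size less than $\mathfrak c$.
\end{remark}

\section{A counterexample from a gap}\label{sec:gaps}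

By Remark~\ref{rem:small} we should look for a space with few points, say $\kappa<\mathfrak c$. A neighborhood assignment on such a space consists of $\kappa$ open sets, each a union of $\kappa$ basic sets. If the topology is generated in $\lambda>\kappa$ steps, with $\lambda$ regular, an assignment sees only a bounded part of the construction. So we want every bounded part of the topology to have a countable network while the whole does not. A gap has this shape: the set $B_\delta$ lies between all $A_\alpha$ and all $B_\xi$ with $\xi<\delta$, but nothing lies between all $A_\alpha$ and all $B_\xi$. It remains to find a topology for which countable networks correspond to interpolating sets.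

\begin{lemma}\label{lem:gapsize}
If there is a $(\kappa,\lambda)$-gap, then $\kappa\le\mathfrak c$ and $\lambda\le\mathfrak c$.
\end{lemma}

\begin{proof}
If $\kappa>\mathfrak c$, then, $\kappa$ being regular, some set $C$ equals $A_\beta$ for cofinally many $\beta<\kappa$. Then $C\subseteq^*B_\xi$ for all $\xi$, and $A_\alpha\subseteq^*A_\beta=C$ for a suitable $\beta>\alpha$; so $C$ fills the gap. If $\lambda>\mathfrak c$, some $C$ equals $B_\eta$ for cofinally many $\eta<\lambda$; then $A_\alpha\subseteq^*C$ for all $\alpha$, and $C=B_\eta\subseteq^*B_\xi$ for a suitable $\eta>\xi$.
\end{proof}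

In particular $\omega<\kappa<\lambda$ implies $\mathfrak c\ge\omega_2$, in agreement with Theorem~\ref{thm:ch}.

\subsection{The space}

Fix a $(\kappa,\lambda)$-gap with $\omega<\kappa<\lambda$ regular, and, by Lemma~\ref{lem:gapsize}, an injection $e:\kappa\to2^\omega$ into the Cantor set. Let $E$ be the set of finite subsets of $\omega$ with the discrete topology; it is countable. By~\eqref{eq:pregap} the \emph{error} $A_\alpha\setminus B_\xi$ belongs to $E$ for all $\alpha,\xi$. Let $X$ be the set $\kappa$ with the topology $\tau$ induced by the map
\[
\alpha\longmapsto\bigl(e(\alpha),(A_\alpha\setminus B_\xi)_{\xi<\lambda}\bigr)\in2^\omega\times E^\lambda .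
\]
The map is injective because $e$ is; this is the only purpose of $e$. So $X$ is homeomorphic to a subspace of a product of discrete spaces, and is zero-dimensional and Hausdorff, hence regular. For each $\xi$ the clopen sets
\[
T_{\xi,s}=\{\alpha<\kappa:A_\alpha\setminus B_\xi=s\}\qquad(s\in E)
\]
partition $X$ into countably many pieces. The point of the definition is this: if $\emptyset\ne F\subseteq T_{\xi,s}$, then $\bigl(\bigcup_{\beta\in F}A_\beta\bigr)\setminus B_\xi=s$ is finite. A set of points that is small with respect to the coordinate $\xi$ has a union that is almost contained in $B_\xi$, even if the set is infinite. In the other direction, an interpolating set controls the coordinates through countably much information.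

\begin{lemma}\label{lem:interp}
Let $C\subseteq\omega$ satisfy $A_\alpha\subseteq^*C$ for all $\alpha<\kappa$. Let $\sigma_C$ be the topology on $\kappa$ induced by the map
\[
\alpha\longmapsto\bigl(e(\alpha),\,A_\alpha\setminus C,\,A_\alpha\bigr)\in2^\omega\times E\times2^\omega,
\]
where $A_\alpha$ is identified with its characteristic function. Then $\sigma_C$ has a countable base, and for every $\xi$ with $C\subseteq^*B_\xi$ the map $\alpha\mapsto A_\alpha\setminus B_\xi$ from $(\kappa,\sigma_C)$ to $E$ is continuous.
\end{lemma}

\begin{proof}
The space $2^\omega\times E\times2^\omega$ has a countable base, and preimages of its members form a base of $\sigma_C$. Let $v=C\setminus B_\xi$, a finite set. Splitting $A_\alpha\setminus B_\xi$ into its parts outside and inside $C$ gives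
\[
A_\alpha\setminus B_\xi=\bigl((A_\alpha\setminus C)\setminus B_\xi\bigr)\cup(A_\alpha\cap v).
\]
The set of all $\beta$ with $A_\beta\setminus C=A_\alpha\setminus C$ and $A_\beta\cap v=A_\alpha\cap v$ is $\sigma_C$-open, because $E$ is discrete and $v$ is finite. It contains $\alpha$, and by the displayed identity $A_\beta\setminus B_\xi$ is constant on it.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $X$ be the space just defined; $|X|=\kappa$.

\emph{$X$ satisfies \textup{(N)}.} For $\delta<\lambda$ let $\tau_\delta\subseteq\tau$ be the topology on $\kappa$ induced by $e$ and the coordinates $\xi<\delta$. The set $C=B_\delta$ satisfies $A_\alpha\subseteq^*C$ for all $\alpha$ and $C\subseteq^*B_\xi$ for $\xi<\delta$. By Lemma~\ref{lem:interp} all maps inducing $\tau_\delta$ are $\sigma_{B_\delta}$-continuous, that is, $\tau_\delta\subseteq\sigma_{B_\delta}$.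

Let $\{U_x:x\in X\}$ be a neighborhood assignment. For each pair $z\in U_x$ choose a basic open set $O_{z,x}$ with $z\in O_{z,x}\subseteq U_x$; it depends on $e$ and on finitely many coordinates $\xi<\lambda$. There are at most $\kappa$ pairs, and $\kappa<\lambda$ with $\lambda$ regular, so all these coordinates lie below some $\delta<\lambda$. Then $U_x=\bigcup_{z\in U_x}O_{z,x}\in\tau_\delta\subseteq\sigma_{B_\delta}$ for all $x$, and a countable base of $\sigma_{B_\delta}$ is a family as required by (N). Its members need not be $\tau$-open, and (N) does not ask for that. By Lemma~\ref{lem:easy}, POINT has a winning strategy in $G(X)$, hence in $G'(X)$.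

\emph{$X$ has no countable network.} Suppose that $\mathcal N$ is one. Fix $\xi<\lambda$. For each $\alpha<\kappa$ there is $F\in\mathcal N$ with $\alpha\in F\subseteq T_{\xi,A_\alpha\setminus B_\xi}$. As $\kappa$ is regular and uncountable, one $F$ serves cofinally many $\alpha$. So there are $F_\xi\in\mathcal N$ cofinal in $\kappa$ and $s_\xi\in E$ with $F_\xi\subseteq T_{\xi,s_\xi}$. As $\lambda$ is regular and uncountable, there are $F\in\mathcal N$ and a cofinal set $\Lambda\subseteq\lambda$ with $F_\xi=F$ for all $\xi\in\Lambda$. Put $C=\bigcup_{\beta\in F}A_\beta$. For $\xi\in\Lambda$,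
\[
C\setminus B_\xi=\bigcup_{\beta\in F}(A_\beta\setminus B_\xi)=s_\xi
\]
is finite. For arbitrary $\xi<\lambda$ take $\eta\in\Lambda$ above $\xi$; then $C\subseteq^*B_\eta\subseteq^*B_\xi$. For $\alpha<\kappa$ take $\beta\in F$ above $\alpha$; then $A_\alpha\subseteq^*A_\beta\subseteq C$. So $C$ fills the gap, a contradiction.
\end{proof}

\begin{remark}\label{rem:gaphyp}
Each hypothesis is needed for this construction. If the sets satisfy~\eqref{eq:pregap} and some $C$ fills them, Lemma~\ref{lem:interp} gives $\tau\subseteq\sigma_C$, and a countable base of $\sigma_C$ is a network for $X$. If $\kappa=\omega$, then $X$ is countable and has a countable network. If $\kappa=\lambda>\omega$, the space built from a gap fails even (N$'$): for the assignment $U_\alpha=T_{\alpha,A_\alpha\setminus B_\alpha}$, property (N$'$) would give one set $F$ with $\alpha\in F\subseteq U_\alpha$ for cofinally many $\alpha$, and $\bigcup_{\beta\in F}A_\beta$ would fill the gap by the computation above.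
\end{remark}

\section{Forcing a gap}\label{sec:forcing}

We recall the conventions and facts used here and in Section~\ref{sec:cohen}. In a forcing poset $P$, $q\le p$ means that $q$ is stronger than $p$; two conditions are \emph{compatible} if they have a common extension, and an \emph{antichain} is a set of pairwise incompatible conditions. The poset is \emph{ccc} if its antichains are countable. A generic filter meets every dense set and every maximal antichain of the ground model $V$. For each statement $\varphi$ of the forcing language the conditions \emph{deciding} $\varphi$, that is, forcing $\varphi$ or $\neg\varphi$, are dense, so some maximal antichain consists of such conditions. A ccc poset preserves cardinals and cofinalities. A subset of $\omega$ in the extension is determined by a sequence of $\omega$ antichains (a \emph{nice name}), so a ccc poset $P$ forces $\mathfrak c\le(|P|^\omega)^V$. The $\Delta$-system lemma says that every uncountable family of finite sets has an uncountable subfamily whose pairwise intersections all equal one set, the \emph{root}.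

\subsection{The poset}

Let $\kappa<\lambda$ be regular uncountable cardinals. Let $L=\{a_\alpha:\alpha<\kappa\}\cup\{b_\xi:\xi<\lambda\}$ be a set of distinct symbols, linearly ordered by
\[
a_\alpha<a_\beta<b_\eta<b_\xi\qquad(\alpha<\beta<\kappa,\ \xi<\eta<\lambda).
\]
We want sets $g_l\subseteq\omega$ $(l\in L)$ with $g_l\subseteq^*g_{l'}$ for $l<l'$, and we force with finite approximations. A condition is a triple $p=(F_p,n_p,s_p)$ with $F_p\subseteq L$ finite, $n_p\in\omega$ and $s_p:F_p\to\mathcal P(n_p)$, where $n_p=\{0,\dots,n_p-1\}$. Let $q\le p$ if $F_q\supseteq F_p$, $n_q\ge n_p$, $s_q(l)\cap n_p=s_p(l)$ for $l\in F_p$, and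
\begin{equation}\label{eq:promise}
s_q(l)\cap[n_p,n_q)\subseteq s_q(l')\qquad\text{for all }l<l'\text{ in }F_p.
\end{equation}
Think of $p$ as a $0$--$1$ matrix with rows indexed by $F_p$ and columns by $k<n_p$. An extension adds rows and columns, and~\eqref{eq:promise} says that in each new column the old rows with entry $1$ form a final segment of $F_p$. Let $P$ be the set of conditions.

The relation $\le$ is transitive. Let $r\le q\le p$; only~\eqref{eq:promise} needs an argument. Let $l<l'$ be in $F_p$ and $k\in s_r(l)\cap[n_p,n_r)$. If $k\ge n_q$, then $k\in s_r(l')$ because $r\le q$ and $l,l'\in F_q$. If $k<n_q$, then $k\in s_q(l)$, so $k\in s_q(l')\subseteq s_r(l')$ because $q\le p$.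

\begin{lemma}\label{lem:ccc}
$P$ is ccc.
\end{lemma}

\begin{proof}
Let an uncountable set of conditions be given. Only countably many conditions share a given $F_p$, so we may assume that the sets $F_p$ are distinct, and then that they form a $\Delta$-system with root $R$. There are countably many possibilities for $n_p$ and the restriction of $s_p$ to $R$, so two conditions $p\ne q$ agree on both. Then $(F_p\cup F_q,n_p,s_p\cup s_q)$ extends $p$ and $q$: there are no new columns, so~\eqref{eq:promise} is vacuous.
\end{proof}

Any $l\in L$ can be added to $F_p$, with $s(l)=\emptyset$, and $n_p$ can be increased by adding columns of zeros. So for each $l,l'\in L$ and $m\in\omega$ the conditions $p$ with $l,l'\in F_p$ and $n_p\geq m$ are dense. Let $\Gamma\subseteq P$ be generic and put $g_l=\bigcup\{s_p(l):p\in\Gamma,\ l\in F_p\}$.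

\begin{lemma}\label{lem:generic}
If $p\in\Gamma$ and $l\in F_p$, then $g_l\cap n_p=s_p(l)$. If $l<l'$ in $L$, then $g_l\subseteq^*g_{l'}$.
\end{lemma}

\begin{proof}
Let $p\in\Gamma$, $l\in F_p$ and $k\in g_l$. Then $k\in s_{p'}(l)$ for some $p'\in\Gamma$, and a common extension $q\in\Gamma$ of $p$ and $p'$ has $k\in s_q(l)$. If $k<n_p$, then $k\in s_q(l)\cap n_p=s_p(l)$, which proves the first claim. For the second take $p\in\Gamma$ with $l,l'\in F_p$. If $k\in g_l$ and $k\ge n_p$, then $k\in s_q(l')\subseteq g_{l'}$ by~\eqref{eq:promise}; so $g_l\setminus g_{l'}\subseteq n_p$.
\end{proof}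

Thus $A_\alpha=g_{a_\alpha}$ and $B_\xi=g_{b_\xi}$ satisfy~\eqref{eq:pregap}. We must show that no set in $V[\Gamma]$ fills them.

\subsection{No set fills the generic sequences}

For a set $C$ of the ground model two rows suffice. Suppose that $p$ forces $A_0\setminus m\subseteq C$ and $C\setminus m\subseteq B_0$, with $a_0,b_0\in F_p$ and $n=n_p\ge m$. If $n\notin C$, add to $p$ a column of ones, which forces $n\in A_0\setminus C$. If $n\in C$, add a column of zeros, which forces $n\in C\setminus B_0$. Either way we contradict the choice of $p$.

For a name $\dot C$, the truth of $n\in\dot C$ may depend on the new column itself. But by ccc it depends only on the rows in a countable set $S\subseteq L$. Since $\kappa$ and $\lambda$ have uncountable cofinality, there is an interval $[a_\alpha,b_\xi]$ of $L$ that misses $S$, and we can replace the two constant columns by two columns that differ only inside this interval. To say precisely that $\dot C$ does not see the difference we need an amalgamation property. For $S\subseteq L$ let $p|S=(F_p\cap S,n_p,s_p{\upharpoonright}(F_p\cap S))$ be obtained from $p$ by deleting the rows outside $S$. If $u\le r$ and $F_r\subseteq S$, then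 $u|S\le r$, because the definition of $u\le r$ involves only the rows in $F_r$.

\begin{lemma}\label{lem:amalg}
Let $S\subseteq L$ and $q,r\in P$ with $F_r\subseteq S$ and $r\le q|S$. Then $r$ and $q$ are compatible.
\end{lemma}

\begin{proof}
We have $F_q\cap S\subseteq F_r\subseteq S$, so $F_q\setminus F_r=F_q\setminus S$, and $n_r\ge n_q$. We keep $r$ and fill in the missing rows of $q$ in the columns $[n_q,n_r)$ with as few ones as~\eqref{eq:promise} allows. Let $t=(F_q\cup F_r,n_r,s_t)$, where $s_t=s_r$ on $F_r$ and, for $l\in F_q\setminus S$,
\[
s_t(l)=s_q(l)\cup\{k\in[n_q,n_r):k\in s_r(l')\text{ for some }l'\in F_q\cap S\text{ with }l'<l\}.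
\]
Then $t\le r$, since $n_t=n_r$. For $l\in F_q$ we have $s_t(l)\cap n_q=s_q(l)$, by $r\le q|S$ if $l\in S$ and by definition if $l\notin S$. It remains to verify~\eqref{eq:promise} for $t\le q$. Let $l_1<l_2$ be in $F_q$ and $k\in s_t(l_1)\cap[n_q,n_r)$. First let $l_1\in S$, so that $k\in s_r(l_1)$. If $l_2\in S$, then $k\in s_r(l_2)=s_t(l_2)$ by $r\le q|S$; if $l_2\notin S$, then $k\in s_t(l_2)$ by definition, with $l'=l_1$. Now let $l_1\notin S$. As $k\ge n_q$, there is $l'\in F_q\cap S$ with $l'<l_1$ and $k\in s_r(l')$, and the first case applied to $l'<l_2$ gives $k\in s_t(l_2)$.
\end{proof}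

\begin{proof}[Proof of Theorem~\ref{thm:force}]
By Lemma~\ref{lem:ccc}, $P$ is ccc, so $\kappa$ and $\lambda$ remain regular cardinals. Suppose that $\dot C$ is a name for a subset of $\omega$ and $p_0$ forces $A_\alpha\subseteq^*\dot C\subseteq^*B_\xi$ for all $\alpha<\kappa$, $\xi<\lambda$. For each $k\in\omega$ let $\mathcal A_k$ be a maximal antichain of conditions deciding $k\in\dot C$. Then $S=\bigcup_k\bigcup_{w\in\mathcal A_k}F_w$ is countable. Choose $\alpha<\kappa$ and $\xi<\lambda$ such that $a_\beta\notin S$ for $\beta\ge\alpha$ and $b_\eta\notin S$ for $\eta\ge\xi$; that is, no $l\in S$ satisfies $a_\alpha\le l\le b_\xi$. Choose $p\le p_0$ and $m\in\omega$ with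
\[
p\Vdash A_\alpha\setminus m\subseteq\dot C\ \text{ and }\ \dot C\setminus m\subseteq B_\xi,
\]
and extend $p$ so that $a_\alpha,b_\xi\in F_p$ and $n:=n_p\ge m$. Let $q_1,q_2$ be obtained from $p$ by adding one column, with index $n$, and no rows. The entries of the new column are as follows.
\[
\begin{array}{l|c|c}
\text{row }l\in F_p & q_1 & q_2\\ \hline
b_\xi<l & 1 & 1\\
a_\alpha\le l\le b_\xi & 1 & 0\\
l<a_\alpha & 0 & 0
\end{array}
\]
In both columns the ones occupy a final segment of $F_p$, so $q_1,q_2\le p$. The columns differ only in rows outside $S$, so $q_1|S=q_2|S$; call this condition $r$. By Lemma~\ref{lem:generic}, $q_1\Vdash n\in A_\alpha$ and $q_2\Vdash n\notin B_\xi$. As $n\ge m$, we get $q_1\Vdash n\in\dot C$ and $q_2\Vdash n\notin\dot C$.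

Since $\mathcal A_n$ is a maximal antichain, $r$ has a common extension $u$ with some $w\in\mathcal A_n$. As $F_r,F_w\subseteq S$, the condition $r'=u|S$ satisfies $r'\le r$ and $r'\le w$. So $r'$ decides $n\in\dot C$. By Lemma~\ref{lem:amalg}, $r'$ is compatible with $q_1$ and with $q_2$, which decide $n\in\dot C$ in opposite ways. This is a contradiction, and $P$ adds a $(\kappa,\lambda)$-gap.

Now let GCH hold in $V$, $\kappa=\omega_1$ and $\lambda=\omega_2$. In $V[\Gamma]$ there is an $(\omega_1,\omega_2)$-gap, so the answer to the Question is no for both games by Theorem~\ref{thm:gap}, and $\mathfrak c\ge\omega_2$ by Lemma~\ref{lem:gapsize}. In $V$ we have $|P|=\omega_2$ and $\omega_2^{\,\omega}=(2^{\omega_1})^\omega=2^{\omega_1}=\omega_2$, so $\mathfrak c\le\omega_2$ in $V[\Gamma]$.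
\end{proof}

The inequality $\kappa<\lambda$ plays no role in this section; it is needed only when Theorem~\ref{thm:gap} is applied.

\section{Spaces of size continuum and the difference between the games}\label{sec:large}

Property (N) provides a network for $|X|$ open sets at a time, but each set $U_x$ is tied to a point $x$ that it contains. The next theorem removes this tie. The device is to use the points of a large open set $O$ merely as labels: to $x\in O$ we assign $O$ together with the part outside $\overline O$ of an arbitrary open set. A second set $O'$, far from $O$, takes care of what $O$ hides. The device relies on (N) serving all points $z\in U_x$; property (N$'$) serves only the label $x$, and Theorem~\ref{thm:differ} shows that, given a gap, part (2) below has no analog for $G'$.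

\begin{theorem}\label{thm:large}
Let $X$ be a space.
\begin{itemize}
\item[(1)] If $\mathrm{cf}(|X|)>\omega$, then POINT has a winning strategy in $G(X)$ if and only if for every family $\mathcal U$ of at most $|X|$ open sets there is a countable family $\mathcal F$ of subsets of $X$ such that each $U\in\mathcal U$ is a union of members of $\mathcal F$.
\item[(2)] If $|X|\ge\mathfrak c$, then POINT has a winning strategy in $G(X)$ if and only if $X$ has a countable network.
\end{itemize}
\end{theorem}

\begin{proof}
(1) Let $\kappa=|X|$. An assignment has at most $\kappa$ members, so the stated condition implies (N), and Lemma~\ref{lem:easy} applies.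

Conversely, let POINT have a winning strategy in $G(X)$. Then $X$ satisfies (N) and is hereditarily Lindel\"of. We first find two large open sets with disjoint closures. Let $W$ be the union of all open sets of size less than $\kappa$. By Lemma~\ref{lem:HL} it is the union of countably many of them, so $|W|<\kappa$; this is the only use of $\mathrm{cf}(\kappa)>\omega$. Choose distinct $y,y'\in X\setminus W$. Separating them by disjoint open sets and shrinking these by regularity, we get open $O\ni y$ and $O'\ni y'$ with $\overline O\cap\overline{O'}=\emptyset$. Since $y,y'\notin W$, we have $|O|=|O'|=\kappa$.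

Let $\mathcal U$ be a nonempty family of at most $\kappa$ open sets, and let $g:O\to\mathcal U$ be onto. Put $U_x=O\cup(g(x)\setminus\overline O)$ for $x\in O$ and $U_x=X$ otherwise, and take $\mathcal F_O$ from (N) for this assignment. Let $U\in\mathcal U$, say $U=g(x)$, and $z\in U\setminus\overline O$. Then $z\in U_x$, so $z\in F\subseteq U_x$ for some $F\in\mathcal F_O$, and
\[
z\in F\setminus\overline O\subseteq U_x\setminus\overline O=U\setminus\overline O .
\]
Repeat the construction with $O'$ in place of $O$ to get $\mathcal F_{O'}$. Every point of $X$ lies outside $\overline O$ or outside $\overline{O'}$, so each $U\in\mathcal U$ is a union of members of the countable family $\{F\setminus\overline O:F\in\mathcal F_O\}\cup\{F\setminus\overline{O'}:F\in\mathcal F_{O'}\}$.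

(2) Let $|X|\ge\mathfrak c$ and let POINT have a winning strategy in $G(X)$. By Theorem~\ref{thm:char} and Lemma~\ref{lem:size}, $|X|=\mathfrak c$ and $X$ has at most $\mathfrak c$ open sets. Since $\mathrm{cf}(\mathfrak c)>\omega$ by K\"onig's theorem, part (1) applies to the family of all open sets and yields a countable network. The converse follows from Lemma~\ref{lem:easy}.
\end{proof}

\begin{theorem}\label{thm:differ}
If there is a $(\kappa,\lambda)$-gap with $\omega<\kappa<\lambda$ regular, then there is a space $X$ with $|X|=\mathfrak c$ such that POINT has a winning strategy in $G'(X)$ but not in $G(X)$.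
\end{theorem}

\begin{proof}
Let $Z$ be the space of Theorem~\ref{thm:gap} and let $X=Z\oplus\mathbb R$ be the topological sum. Then $|X|=\mathfrak c$, as $|Z|=\kappa\le\mathfrak c$ by Lemma~\ref{lem:gapsize}. Both $Z$ and $\mathbb R$ satisfy (N$'$), the first by Theorem~\ref{thm:char} and the second because it has a countable base. So $X$ satisfies (N$'$) by Lemma~\ref{lem:perm}(b), and POINT has a winning strategy in $G'(X)$. The traces on $Z$ of a countable network for $X$ would form a countable network for $Z$, so $X$ has none. By Theorem~\ref{thm:large}(2), POINT has no winning strategy in $G(X)$.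
\end{proof}

\section{Cohen extensions}\label{sec:cohen}

For a set $A$ let $\mathrm{Fn}(A,2)$ be the poset of finite partial functions from $A$ to $\{0,1\}$, ordered by reverse inclusion. Adding $\mu$ Cohen reals means forcing with $P=\mathrm{Fn}(\mu,2)$.

In $V[\Gamma]$ let $X$ be a counterexample of least size $\kappa$. By minimality every countable family fails to be a network at $\kappa$ points, so we can diagonalize against $\kappa$ families as in Section~\ref{sec:ch}. But $\kappa$ may be smaller than the number of countable families of closed sets. We therefore single out $\kappa$ families, those in an elementary submodel $M[\Gamma]$ of size $\kappa$, and perform the diagonalization in an intermediate model $V_1$ that sees the relevant part of $M[\Gamma]$. Property (N$'$) answers with a family in $V[\Gamma]$. The work consists in moving this family first into $V_1$, using that countable objects are added over $V_1$ by countable posets, and then into $M[\Gamma]$, using that $M$ is closed under countable sequences.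

\subsection{Standard facts}

\begin{itemize}
\item[(F1)] $\mathrm{Fn}(A,2)$ is ccc, and it is the same set in every model containing $A$. If $\Gamma$ is $\mathrm{Fn}(A,2)$-generic over a model $W$ and $I\subseteq A$ is in $W$, then $\Gamma_I=\Gamma\cap\mathrm{Fn}(I,2)$ is $\mathrm{Fn}(I,2)$-generic over $W$, $\Gamma_{A\setminus I}$ is $\mathrm{Fn}(A\setminus I,2)$-generic over $W[\Gamma_I]$, and $W[\Gamma]=W[\Gamma_I][\Gamma_{A\setminus I}]$.
\item[(F2)] In the situation of (F1), every function $f\in W[\Gamma]$ from $\omega\times\omega$ to the ordinals lies in $W[\Gamma_J]$ for some $J\subseteq A$ that belongs to $W$ and is countable in $W$. Indeed, choose in $W$ for each $(n,j)$ a maximal antichain of conditions that decide the value of $\dot f(n,j)$ (below a condition in $\Gamma$ forcing that $\dot f$ is such a function), and let $J$ be the union of the domains of all these conditions.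
\item[(F3)] For a regular uncountable $\theta$, let $H(\theta)$ be the set of sets whose transitive closure has size less than $\theta$. If $M\prec H(\theta)$ is an elementary submodel, every object definable in $H(\theta)$ from elements of $M$ belongs to $M$, and every countable $a\in M$ is a subset of $M$, because $M$ contains an enumeration of $a$ by natural numbers.
\item[(F4)] Let $P\in H(\theta)$ and let $\Gamma$ be $P$-generic over $V$. Then $H(\theta)^{V[\Gamma]}$ is the set of values $\dot a^\Gamma$ of $P$-names $\dot a\in H(\theta)$, and the forcing relation for truth in $H(\theta)^{V[\Gamma]}$ is definable in $H(\theta)$. If $P\in M\prec H(\theta)$, then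
\[
M[\Gamma]=\{\dot a^\Gamma:\dot a\in M\text{ a }P\text{-name}\}\prec H(\theta)^{V[\Gamma]}.
\]
This follows from the Tarski--Vaught test: by the maximum principle, for $\dot a\in M$ there is a name $\dot y\in H(\theta)$ such that every condition forces $\exists y\,\varphi(y,\dot a)\to\varphi(\dot y,\dot a)$, and by elementarity there is such a name in $M$.
\end{itemize}

\subsection{Proof of Theorem~\ref{thm:cohen}}

Suppose that the answer is no in $V[\Gamma]$ for one of the games. By Theorem~\ref{thm:char} there is in $V[\Gamma]$ a space with (N$'$) and without a countable network. Let $X$ be such a space of least cardinality $\kappa$, with underlying set $\kappa$ and topology $\tau=\dot\tau^\Gamma$. By Lemma~\ref{lem:size}, $X$ is hereditarily Lindel\"of. By Lemma~\ref{lem:perm}(a) and minimality,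
\begin{equation}\label{eq:min}
\text{every subspace of $X$ of size less than $\kappa$ has a countable network.}
\end{equation}
Countable spaces have countable networks, so $\kappa>\omega$. Also $\mathrm{cf}(\kappa)>\omega$: otherwise $X$ is a countable union of smaller subspaces and has a countable network by~\eqref{eq:min} and Lemma~\ref{lem:perm}(c).

\medskip
\noindent\textbf{Step 0: the models.} In $V$, too, $\kappa$ is a cardinal of uncountable cofinality. So every function $\omega\to\kappa$ maps into some infinite $\alpha<\kappa$, and $|\alpha|^\omega\le2^{|\alpha|}=|\alpha|^+\le\kappa$ by GCH; hence $\kappa^\omega=\kappa$ in $V$. This is the only use of GCH in the proof of the first sentence of the theorem. Let $\theta$ be regular with $\kappa,\mu,\dot\tau\in H(\theta)$. In $V$ build an increasing chain $\langle M_\gamma:\gamma<\omega_1\rangle$ of elementary submodels of $H(\theta)$ of size $\kappa$ such that $\kappa\cup\{\kappa,\mu,\dot\tau\}\subseteq M_0$ and all countable subsets of $M_\gamma$ belong to $M_{\gamma+1}$; this is possible since $\kappa^\omega=\kappa$. The union $M$ of the chain satisfies $M\prec H(\theta)$ and $|M|=\kappa$, and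
\begin{equation}\label{eq:closed}
\text{every subset of $M$ that is in $V$ and countable in $V$ belongs to $M$.}
\end{equation}
Let $I=\mu\cap M$, $P_I=\mathrm{Fn}(I,2)$ and $V_1=V[\Gamma_I]$. Then $P\in M$, and $P_I=P\cap M$ because a finite set belongs to $M$ exactly when its elements do. By (F1), $V[\Gamma]$ is an extension of $V_1$ by $\mathrm{Fn}(\mu\setminus I,2)$, and $V$, $V_1$, $V[\Gamma]$ have the same cardinals. By (F4), $M[\Gamma]\prec H(\theta)^{V[\Gamma]}$; the canonical names show that $M\cup\{\Gamma,\tau\}\subseteq M[\Gamma]$, and in particular $\kappa\cup\{\kappa\}\subseteq M[\Gamma]$. All subsets of $\kappa$ lie in $H(\theta)^{V[\Gamma]}$, so this structure computes closures and other topological notions in $X$ correctly. Put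
\[
\mathcal S=M[\Gamma]\cap\mathcal P(\kappa),\qquad \tau_M=M[\Gamma]\cap\tau,
\]
and let $\Sigma$ be the set of all sequences $\langle F_n:n\in\omega\rangle\in M[\Gamma]$ of subsets of $\kappa$.

\medskip
\noindent\textbf{Step 1: $V_1$ sees $\mathcal S$, $\tau_M$ and $\Sigma$.} The topology $\tau$ need not belong to $V_1$, but questions about names in $M$ are answered by $\Gamma_I$. Let $\varphi$ be one of the statements
\[
\alpha\in\dot A,\qquad \dot A\cap\kappa\in\dot\tau,\qquad \dot f\text{ is a function on $\omega$ whose values are subsets of }\kappa,\qquad \alpha\in\dot f(n),
\]
where $\alpha<\kappa$, $n\in\omega$ and $\dot A,\dot f\in M$ are names. Each has the same truth value in $V[\Gamma]$ and in the transitive set $H(\theta)^{V[\Gamma]}$. With $\Vdash$ as in (F4), elementarity gives a maximal antichain $\mathcal A\in M$ of conditions deciding $\varphi$. It is countable, so $\mathcal A\subseteq M\cap P=P_I$ by (F3). If $\varphi$ holds in $V[\Gamma]$, the condition in $\mathcal A\cap\Gamma$ forces $\varphi$ and lies in $\Gamma_I$. Hence $\varphi$ holds in $V[\Gamma]$ if and only if some $p\in\Gamma_I$ forces it.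

The set of pairs $(p,\varphi)$ with $p\in P_I$, $\varphi$ as above and $p\Vdash\varphi$ is in $V$. So the map
\[
\dot A\longmapsto\dot A^\Gamma\cap\kappa=\{\alpha<\kappa:\text{some }p\in\Gamma_I\text{ forces }\alpha\in\dot A\},
\]
defined on names $\dot A\in M$, is in $V_1$. Its range is $\mathcal S$, since $\kappa\in M[\Gamma]$. The set $\tau_M$ is the image of the set of names $\dot A\in M$ for which some $p\in\Gamma_I$ forces $\dot A\cap\kappa\in\dot\tau$. The set $\Sigma$ consists of the sequences $\langle\{\alpha<\kappa:\text{some }p\in\Gamma_I\text{ forces }\alpha\in\dot f(n)\}:n\in\omega\rangle$ for those $\dot f\in M$ that some $p\in\Gamma_I$ forces to be a function of the required kind. So $\mathcal S,\tau_M,\Sigma\in V_1$, and in $V_1$ they have size at most $|M|=\kappa$.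

\medskip
\noindent\textbf{Step 2: if $\langle A_n:n\in\omega\rangle\in V_1$ and all $A_n\in\mathcal S$, then $\langle A_n:n\in\omega\rangle\in M[\Gamma]$.} By Step~1 there is in $V_1$ a function $h:\omega\to M$ such that $h(n)$ is a name with $h(n)^\Gamma\cap\kappa=A_n$. Let $\dot h\in V$ be a $P_I$-name for $h$, and let $p\in\Gamma_I$ force, in $P_I$ over $V$, that $\dot h$ maps $\omega$ to $M$. In $V$ choose for each $n$ an antichain $\mathcal B_n\subseteq P_I$, maximal below $p$, of conditions deciding the value of $\dot h(n)$, and let $k(n,b)\in M$ be the value decided by $b\in\mathcal B_n$. The function $k$ is a countable subset of $M$ in $V$, so $k\in M$ by~\eqref{eq:closed}. For each $n$ there is exactly one $b\in\Gamma$ with $(n,b)\in\mathrm{dom}(k)$, and for it $h(n)=k(n,b)$ and $A_n=k(n,b)^\Gamma\cap\kappa$. This defines the sequence in $H(\theta)^{V[\Gamma]}$ from $k,\Gamma,\kappa\in M[\Gamma]$, so it belongs to $M[\Gamma]$. Through a bijection $\omega\times\omega\to\omega$ the same holds for doubly indexed sequences.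

\medskip
\noindent\textbf{Step 3: many bad points.} For $\mathcal F=\langle F_n:n\in\omega\rangle\in\Sigma$ let $Z_{\mathcal F}$ be the set of points of $X$ at which $\{F_n:n\in\omega\}$ is not a network. Then $|Z_{\mathcal F}|=\kappa$ in $V[\Gamma]$; otherwise~\eqref{eq:min} and Lemma~\ref{lem:perm}(c), applied to $Z_{\mathcal F}$ and its complement, give a countable network for $X$. If $x\in Z_{\mathcal F}$, there is $U\in\tau$ with $x\in U$ and no $n$ with $x\in F_n\subseteq U$; call such a $U$ a \emph{witness}. Since $x,\mathcal F,\tau\in M[\Gamma]$, elementarity gives a witness in $\tau_M$. So $Z_{\mathcal F}$ is defined from $\mathcal F$ and $\tau_M$ alone, and $\langle Z_{\mathcal F}:\mathcal F\in\Sigma\rangle\in V_1$. Moreover $|Z_{\mathcal F}|=\kappa$ in $V_1$, since a bijection with a smaller ordinal would also lie in $V[\Gamma]$.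

\medskip
\noindent\textbf{Step 4: diagonalization in $V_1$.} As $|\Sigma|\le\kappa$, the recursion from the proof of Theorem~\ref{thm:small}, carried out in $V_1$, yields distinct points $x_{\mathcal F}\in Z_{\mathcal F}$ and witnesses $U_{\mathcal F}\in\tau_M$ for $\mathcal F\in\Sigma$. Countable families will be moved between models by Lemma~\ref{lem:HL}(ii), so we interpose closed sets. By regularity and elementarity there is $W\in\tau_M$ with $x_{\mathcal F}\in W\subseteq\overline W\subseteq U_{\mathcal F}$, and $\kappa\setminus\overline W\in\tau_M$. So $V_1$, which contains $\tau_M$, can choose for $x=x_{\mathcal F}$ sets $W_x$ and $K_x$ with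
\[
W_x\in\tau_M,\qquad \kappa\setminus K_x\in\tau_M,\qquad x\in W_x\subseteq K_x\subseteq U_{\mathcal F}.
\]
For all other $x<\kappa$ put $W_x=K_x=\kappa$. All $K_x$ are closed in $X$ and belong to $\mathcal S$, and $\langle K_x:x<\kappa\rangle\in V_1$. Say that a family $\mathcal E$ of subsets of $\kappa$ is \emph{adequate} if for every $x<\kappa$ there is $E\in\mathcal E$ with $x\in E\subseteq K_x$.

\medskip
\noindent\textbf{Step 5: an adequate family in $V_1$, countable in $V_1$.} In $V[\Gamma]$, (N$'$) applied to $\{W_x:x<\kappa\}$ gives an adequate family $\{C_n:n\in\omega\}$. Discarding useless members and allowing repetitions, we may assume that each $C_n$ is contained in some $K_x$. A subset of $\kappa$ need not be added by a countable part of the forcing, so we replace $C_n$ by a set with a countable description. Let $C'_n=\bigcap\{K_x:C_n\subseteq K_x\}$. If $x\in C_n\subseteq K_x$, then $x\in C'_n\subseteq K_x$; so $\{C'_n:n\in\omega\}$ is adequate. By Lemma~\ref{lem:HL}(ii) there is $f:\omega\times\omega\to\kappa$ in $V[\Gamma]$ with $C'_n=\bigcap_jK_{f(n,j)}$ for all $n$. By (F2), applied over $V_1$, $f\in V_1[\Gamma_J]$ for some $J\subseteq\mu\setminus I$ that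 is in $V_1$ and countable there. Hence $\langle C'_n:n\in\omega\rangle\in V_1[\Gamma_J]$, an extension of $V_1$ by the countable poset $Q=\mathrm{Fn}(J,2)$.

Adequacy is absolute, so the family is adequate in $V_1[\Gamma_J]$. Take in $V_1$ a sequence of $Q$-names $\dot C_n$ for $C'_n$ and a condition $p\in\Gamma_J$ forcing over $V_1$ that for every $x<\kappa$ there is $n$ with $x\in\dot C_n\subseteq K_x$. In $V_1$ put
\[
E_{q,n}=\{y<\kappa:q\Vdash y\in\dot C_n\}\qquad(q\in Q,\ q\le p,\ n\in\omega).
\]
These are countably many sets. Given $x<\kappa$, choose $q\le p$ and $n$ with $q\Vdash x\in\dot C_n\subseteq K_x$. Then $x\in E_{q,n}$; and if $y\in E_{q,n}$, then $q\Vdash y\in K_x$, so $y\in K_x$ as $K_x\in V_1$. Thus the sets $E_{q,n}$ form an adequate family. Let $\langle E_i:i\in\omega\rangle\in V_1$ list those of them that are contained in some $K_x$; this family is still adequate.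

\medskip
\noindent\textbf{Step 6: an adequate family in $M[\Gamma]$.} The sets $E_i$ need not belong to $\mathcal S$, so we enlarge them once more. In $V_1$ let $Y_i=\{x<\kappa:E_i\subseteq K_x\}\neq\emptyset$ and $E'_i=\bigcap_{x\in Y_i}K_x$. As in Step~5, $\{E'_i:i\in\omega\}$ is adequate. We claim that $E'_i=\bigcap_{x\in c}K_x$ for some $c\subseteq Y_i$ that is in $V_1$ and countable there. Otherwise a recursion in $V_1$ gives $t_\xi\in Y_i$ $(\xi<\omega_1)$ with $\bigcap_{\eta<\xi}K_{t_\eta}\not\subseteq K_{t_\xi}$, because each countable partial intersection properly contains $E'_i$. The sets $\bigcup_{\eta<\xi}(\kappa\setminus K_{t_\eta})$, $\xi<\omega_1$, then increase strictly. They are open in $X$, and $\omega_1$ is the same in $V_1$ and $V[\Gamma]$, which contradicts Lemma~\ref{lem:HL}(iii) in $V[\Gamma]$.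

So there is in $V_1$ a sequence $\langle K_{ij}:i,j\in\omega\rangle$ of members of $\mathcal S$ with $E'_i=\bigcap_jK_{ij}$ for all $i$. By Step~2 it belongs to $M[\Gamma]$, and therefore $\mathcal F:=\langle E'_i:i\in\omega\rangle\in\Sigma$. For $x=x_{\mathcal F}$, adequacy gives $i$ with $x\in E'_i\subseteq K_x\subseteq U_{\mathcal F}$. This contradicts the choice of $U_{\mathcal F}$ as a witness for $x\in Z_{\mathcal F}$, and proves the first sentence of the theorem.

\medskip
\noindent\textbf{The value of $\mathfrak c$.} Identify $\mu$ with $\mu\times\omega$ by a bijection in $V$. The functions $n\mapsto(\bigcup\Gamma)(\alpha,n)$, $\alpha<\mu$, are total and pairwise distinct, since any condition can be extended to a given argument, and to disagree on $(\alpha,n)$ and $(\beta,n)$ for some new $n$. So $\mathfrak c\ge\mu$ in $V[\Gamma]$. If $\mu=\omega_2$, then $|P|^\omega=\omega_2^{\,\omega}=\omega_2$ in $V$ as computed in Section~\ref{sec:forcing}, and the count of nice names gives $\mathfrak c=\omega_2$ in $V[\Gamma]$. This completes the proof of Theorem~\ref{thm:cohen}. \qed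

\begin{thebibliography}{9}

\bibitem{game}
\emph{A game and its relation to netweight and D-spaces},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1104/gruesze.pdf}

\end{thebibliography}
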